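\title{Directions of fastest increase for distance functions in reflexive Banach spaces}

\begin{abstract}
Let $G$ be a nonempty closed subset of a real Banach space $X$ and let $d_G$ be the distance to $G$. We prove that if $X$ is reflexive, then at every point $x$ of a dense $G_\delta$ subset of $X\setminus G$ there is a unit vector along which $d_G$ increases at rate $1$, uniformly near $x$. Nothing is assumed about the norm; this answers a question of S.~Fitzpatrick. The conclusion fails in every nonreflexive space, and the $G_\delta$ set consists of the points at which every element of the Clarke subdifferential of $d_G$ has norm $1$. The proof cuts the unit ball by half-spaces given by Fr\'echet subgradients of $d_G$ and uses an auxiliary equivalent norm to show that the cutting must stop.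
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a real Banach space with closed unit ball $B$ and unit sphere $\partial B$, let $G\subset X$ be nonempty and closed, and let $\Omega=X\setminus G$, an open set. The distance function
\[
d(x)=d_G(x)=\inf_{z\in G}\|x-z\|
\]
is $1$-Lipschitz on $X$ and positive on $\Omega$. Its one-sided directional derivative is
\[
d'_G(x)(y)=\lim_{t\to0^+}\frac{d(x+ty)-d(x)}{t},
\]
whenever the limit exists. For a unit vector $y$ this number lies in $[-1,1]$, so
\[
D=\{x\in\Omega:\ d'_G(x)(y)=1\ \text{for some } y\in\partial B\}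
\]
is the set of points from which one can move away from $G$ at full speed.

Moving \emph{toward} $G$ at full speed is easy when $x\in\Omega$ has a nearest point $z\in G$. With $u=(x-z)/\|x-z\|$ and $0\le s\le d(x)$ we have $d(x-su)\le\|x-su-z\|=d(x)-s$, and the Lipschitz bound gives equality, so $d'_G(x)(-u)=-1$. Moving away is another matter, because a different part of $G$ may be waiting in the direction $u$. For $G=\{x:\|x\|\ge1\}$ in a space $X\ne\{0\}$ we have $d(x)=1-\|x\|$ on $B$, so $d'_G(0)(y)=-1$ for all $y\in\partial B$ and $0\notin D$. Thus $D$ need not be all of $\Omega$, and the question is how large it must be.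

On the real line, $d(x)=\min(x-a,b-x)$ on a bounded component $(a,b)$ of $\Omega$, and $D$ is $\Omega$ with the midpoints of these components removed. In finite dimensions nearest points exist, $d$ is differentiable almost everywhere by Rademacher's theorem, and at a point of differentiability $d'_G(x)(u)=-d'_G(x)(-u)=1$; so $D$ has full measure in $\Omega$. One guesses that the exceptional points, where different parts of $G$ compete, always form a small set. In infinite dimensions neither ingredient of this argument is at hand. There is no Lebesgue measure, and nearest points may be missing: in $\ell^2$ the closed set $\{(1+\frac1n)e_n:n\ge1\}$ has distance $1$ from the origin and no point of norm $1$. Size is then measured by Baire category: a subset of $\Omega$ is \emph{residual} in $\Omega$ if its complement in $\Omega$ is of first category in $\Omega$, that is, a countable union of nowhere dense sets. A set of full measure need not be residual, so the argument above does not settle even the finite-dimensional case.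

The norm of $X$ is \emph{strictly convex} if $\|x\|=\|y\|=1$ and $x\ne y$ imply $\|(x+y)/2\|<1$. It is \emph{Kadec} if for $x_n,x\in\partial B$, weak convergence $x_n\rightharpoonup x$ implies $\|x_n-x\|\to0$. It is known that $D$ is residual in $\Omega$ for every nonempty closed $G$ when $X$ is reflexive and its norm is both strictly convex and Kadec. Since $d$ and $\partial B$ depend on the given norm, one cannot remove these hypotheses by renorming $X$. The following question appears as Problem~F in \cite{GNP}.

\medskip
\noindent\textbf{Problem} (S.~Fitzpatrick). \emph{Let $X$ be a reflexive real Banach space of dimension at least $2$, with its given norm, not assumed strictly convex or Kadec. Is $D$ residual in $X\setminus G$ for every nonempty closed $G\subset X$?}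
\medskip

The answer is yes, and we obtain it from a stronger property. For $x\in\Omega$ consider the condition
\begin{equation}\tag{S}\label{eq:S}
\text{there is } u\in\partial B \text{ with }\quad \lim_{w\to x,\ s\to0^+}\frac{d(w+su)-d(w)}{s}=1,
\end{equation}
and let $R$ be the set of $x\in\Omega$ at which \eqref{eq:S} holds. Taking $w=x$ gives $d'_G(x)(u)=1$, so $R\subset D$; taking $w=x-su$ gives $d'_G(x)(-u)=-1$ as well.

\begin{theorem}\label{thm:main}
Let $X$ be a reflexive real Banach space and let $G\subset X$ be nonempty and closed. Then $R$ is a dense $G_\delta$ subset of $\Omega=X\setminus G$. Hence $D\supset R$ is residual in $X\setminus G$.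
\end{theorem}

\begin{theorem}\label{thm:converse}
If $X$ is not reflexive, there is a nonempty closed set $G\ne X$ with $D=\emptyset$. Hence for a real Banach space $X\ne\{0\}$ the following are equivalent: \textup{(i)} $X$ is reflexive; \textup{(ii)} $D$ is residual in $X\setminus G$ for every nonempty closed $G$; \textup{(iii)} $D\ne\emptyset$ for every nonempty closed $G\ne X$.
\end{theorem}

The set $R$ has a dual description. The Clarke directional derivative and the Clarke subdifferential of $d$ at $x$ are
\[
d^\circ(x;h)=\limsup_{w\to x,\ s\to0^+}\frac{d(w+sh)-d(w)}{s},\qquad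
\partial^\circ d(x)=\{f\in X^*:\ f(h)\le d^\circ(x;h)\ \text{for all } h\in X\}.
\]

\begin{theorem}\label{thm:clarke}
Let $X$ be reflexive and $x\in\Omega$. Then $x\in R$ if and only if every element of $\partial^\circ d(x)$ has norm $1$.
\end{theorem}

The heart of the paper is the density of $R$. Section~\ref{sec:plane} shows the method on an example in the plane. Sections~\ref{sec:tools}--\ref{sec:cut} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:clarke} and~\ref{sec:nonrefl} prove Theorems~\ref{thm:clarke} and~\ref{thm:converse}. Throughout, $U(x,\delta)$ is the open ball with center $x$ and radius $\delta$.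

\section{Cutting the unit ball: an example in the plane}\label{sec:plane}

Fix a small $\eta>0$. We shall have to find, inside a given open set $V\subset\Omega$, a smaller open set and one vector $v\in B$ along which $d$ increases at rate nearly $1$ throughout the smaller set. Gradients tell us where to look: if $d$ increases along $v$ at rate at least $1-\eta$ at a point $w$ where $d$ has gradient $f$, then $v$ lies in the \emph{cap} $\{v\in B:f(v)\ge1-\eta\}$. In a Hilbert space one cap nearly determines $v$. Indeed, if $\|f\|\le1$ and $v,v'$ lie in the cap, then $\|v+v'\|\ge2-2\eta$, and the parallelogram law gives $\|v-v'\|^2\le4-(2-2\eta)^2\le8\eta$. When the sphere has flat pieces a cap can be large for every $\eta$, and one cut is not enough.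

Let $X=\mathbb{R}^2$ with $\|(\alpha,\beta)\|=|\alpha|+|\beta|$, let $\psi:\mathbb{R}\to\mathbb{R}$ be $1$-Lipschitz, and let $G=\{(\alpha,\beta):\beta\le\psi(\alpha)\}$. For $(\alpha,\beta)\in\Omega$ and $(\alpha',\beta')\in G$,
\[
|\alpha-\alpha'|+|\beta-\beta'|\ge|\alpha-\alpha'|+\beta-\psi(\alpha')\ge\beta-\psi(\alpha),
\]
with equality at $(\alpha,\psi(\alpha))$. Hence $d(\alpha,\beta)=\beta-\psi(\alpha)$ on $\Omega$. Condition \eqref{eq:S} holds everywhere with $u=(0,1)$, although $d$ is exactly as rough as $\psi$. Let us find this $u$ from gradients alone, for a $\psi$ that is designed to mislead. Put $E=\bigcup_{j\ge1}(2^{-j},2^{-j}+4^{-j})$, let $\lambda$ be Lebesgue measure, and let $\psi(t)=-t+2\lambda(E\cap[0,t])$ for $t\ge0$ and $\psi(t)=-t$ for $t<0$. Then $\psi$ is $1$-Lipschitz and $\psi'=1$ on $E$, while $\psi'(0)=-1$ because $\lambda(E\cap[0,t])\le\sum_{2^{-j}\le t}4^{-j}\le\frac43t^2$. So $d$ has gradient $(1,1)$ at $w_1=(0,1)$ and gradient $(-1,1)$ at points arbitrarily close to $w_1$.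

We propose candidates $v_1,v_2,\dots$, each time the point of least Euclidean norm among those not yet excluded; see Figure~\ref{fig:cuts}. A candidate $v$ is \emph{refuted} by a gradient $f$ if $f(v)<1-2\eta$. Let $\eta<1/2$.
\begin{itemize}
\item Start with $K_0=B$ and $v_1=0$. It is refuted by $f_1=(1,1)$, the gradient at $w_1$. We restrict attention to a small ball $W_1$ about $w_1$ and to the cap $K_1=\{(\alpha,\beta)\in B:\alpha+\beta\ge1-\eta\}$, which contains a whole edge of $B$.
\item Now $v_2=(\frac{1-\eta}2,\frac{1-\eta}2)$. It is refuted by $f_2=(-1,1)$, the gradient at some $w_2\in W_1$, since $f_2(v_2)=0$. We pass to a small ball $W_2\subset W_1$ about $w_2$ and to $K_2=\{v\in K_1:f_2(v)\ge1-\eta\}=\{(\alpha,\beta)\in B:\beta-|\alpha|\ge1-\eta\}$.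
\item Now $v_3=(0,1-\eta)$. Every gradient of $d$ has second coordinate $1$, so $v_3$ cannot be refuted, and indeed $d(w+sv_3)-d(w)=(1-\eta)s$ for $w\in\Omega$, $s\ge0$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\fill[gray!25] (1,0)--(0,1)--(-0.125,0.875)--(0.875,-0.125)--cycle;
\fill[gray!75] (0,0.75)--(0.125,0.875)--(0,1)--(-0.125,0.875)--cycle;
\draw (1,0)--(0,1)--(-1,0)--(0,-1)--cycle;
\draw[dashed] (-0.3,1.05)--(1.05,-0.3) node[right] {$\alpha+\beta=1-\eta$};
\draw[dashed] (0.3,1.05)--(-1.05,-0.3) node[left] {$\beta-\alpha=1-\eta$};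
\fill (0,0) circle (0.02) node[below] {$v_1$};
\fill (0.375,0.375) circle (0.02) node[below left] {$v_2$};
\fill (0,0.75) circle (0.02) node[below=2pt] {$v_3$};
\end{tikzpicture}
\caption{The unit ball $|\alpha|+|\beta|\le1$ cut twice, with $\eta=1/4$. The first cut leaves the shaded strip $K_1$ along an edge; the second leaves the dark square $K_2\subset K_1$ at the vertex $(0,1)$. The points $v_1,v_2,v_3$ have least Euclidean norm in the ball, in $K_1$ and in $K_2$.}
\label{fig:cuts}
\end{figure}

Two features of this example carry over. First, the sets $K_k$ are never empty. Here they contain $(0,1)$, the direction from a nearest point; in general they will contain the directions $(w'-z)/\|w'-z\|$ with $w'\in W_k$ and $z\in G$ nearly nearest to $w'$. This is the reason for shrinking the open set after each cut. Second, each refuted candidate is far from what remains: if $\|f_k\|\le1$, $f_k(v_k)<1-2\eta$ and $f_k\ge1-\eta$ on $K_k$, then $\|v-v_k\|>\eta$ for all $v\in K_k$. In finite dimensions this ends the process whatever rule selects $v_k\in K_{k-1}$, since the candidates are at mutual distance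 more than $\eta$ in the compact set $B$. A candidate that no gradient refutes is then a good direction by a mean value inequality.

In infinite dimensions three things must be supplied: a substitute for gradients that still satisfies a mean value inequality, nonempty caps without nearest points (both in Section~\ref{sec:sub}), and a reason for the process to end although $B$ is not compact (Section~\ref{sec:cut}).

\section{Weak compactness, renorming and a variational principle}\label{sec:tools}

Let $X$ be reflexive. Then $B$ is weakly compact. By Mazur's theorem closed convex sets are weakly closed, so closed bounded convex sets are weakly compact, and a decreasing sequence of nonempty such sets has nonempty intersection. An equivalent norm has weakly closed balls, so it is weakly lower semicontinuous and attains its minimum on every nonempty weakly compact set. By the Eberlein--\v{S}mulian theorem, bounded sequences have weakly convergent subsequences.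

A norm $|\cdot|$ is \emph{locally uniformly rotund} (LUR) if $|x|=|x_n|=1$ and $|x+x_n|\to2$ imply $|x_n-x|\to0$. Troyanski's theorem \cite{Troyanski} gives every reflexive space an equivalent LUR norm. We apply it once to $X$ and once to $X^*$. A \emph{bump} is a real function with bounded nonempty support.

\begin{lemma}\label{lem:renorm}
Let $X$ be reflexive.
\begin{enumerate}
\item[(a)] There is an equivalent norm $|\cdot|_0$ such that $x_n\rightharpoonup x$ and $|x_n|_0\to|x|_0$ imply $x_n\to x$ in norm.
\item[(b)] There is an equivalent norm $|\cdot|_1\ge\|\cdot\|$ whose square $N=|\cdot|_1^2$ is $C^1$ on $X$.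
\item[(c)] There is a Lipschitz $C^1$ bump on $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $|\cdot|_0$ be an equivalent LUR norm. If $x=0$ there is nothing to prove. Otherwise $y_n=x_n/|x_n|_0$ tends weakly to $y=x/|x|_0$, and weak lower semicontinuity gives $2=|2y|_0\le\liminf|y+y_n|_0\le\limsup|y+y_n|_0\le2$. Hence $y_n\to y$ in norm, and so $x_n\to x$.

(b) This is the argument behind \v{S}mulian's criterion. Let $p$ be an equivalent LUR norm on the reflexive space $X^*$, scaled so that $p\le\|\cdot\|$, and put $|x|_1=\sup\{f(x):p(f)\le1\}$. This is an equivalent norm on $X$ with $|\cdot|_1\ge\|\cdot\|$, and $f(x)\le p(f)|x|_1$. The ball $\{p\le1\}$ is weakly compact, so for each $x\ne0$ we can choose $f_x$ with $p(f_x)=1$ and $f_x(x)=|x|_1$. If $x_n\to x\ne0$, then $f_{x_n}(x)\ge|x_n|_1-|x-x_n|_1\to|x|_1$, so $p(f_x+f_{x_n})\ge(f_x+f_{x_n})(x)/|x|_1\to2$, and $f_{x_n}\to f_x$ because $p$ is LUR. From $|x+h|_1\ge f_x(x+h)$ and $|x|_1\ge f_{x+h}(x)$ we get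
\[
0\le|x+h|_1-|x|_1-f_x(h)\le(f_{x+h}-f_x)(h)\le p(f_{x+h}-f_x)\,|h|_1=o(\|h\|).
\]
So $|\cdot|_1$ is Fr\'echet differentiable off $0$ with continuous derivative $x\mapsto f_x$. Then $N'(x)=2|x|_1f_x$ for $x\ne0$ and $N'(0)=0$, and $p(N'(x))=2|x|_1$ shows that $N'$ is continuous at $0$.

(c) Take $\chi\circ N$ with $\chi\in C^1(\mathbb{R})$, $\chi(0)=1$ and $\chi=0$ on $[1,\infty)$. Its derivative $\chi'(N(x))N'(x)$ vanishes for $|x|_1\ge1$ and is bounded on $\{|x|_1\le1\}$.
\end{proof}

The smooth variational principle of Deville, Godefroy and Zizler replaces compactness in minimization problems.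

\begin{theorem}[\cite{DGZ}]\label{thm:dgz}
Let $E$ be a Banach space with a Lipschitz $C^1$ bump, let $F:E\to(-\infty,\infty]$ be lower semicontinuous, bounded below and not identically $\infty$, and let $\tau>0$. There is a $C^1$ function $\varphi$ on $E$ with $\sup|\varphi|<\tau$ and $\sup\|\varphi'\|<\tau$ such that $F+\varphi$ attains its minimum.
\end{theorem}

\section{The lower derivative and the $G_\delta$ structure of $R$}\label{sec:lower}

A category argument writes the good set as an intersection of open sets on which the desired property holds up to an error $\varepsilon$. Each point of the intersection then has an $\varepsilon$-good direction for every $\varepsilon$, and these directions must be merged into one. Weak compactness of $B$ does this if the $\varepsilon$-good directions form a closed convex set. For the derivative at the single point $x$ they need not: for $G=\{0\}$ in $\mathbb{R}^2$ with the maximum norm and $x=(1,1)$ we have $d'_G(x)(\alpha,\beta)=\max(\alpha,\beta)$, which equals $1$ at $(1,-1)$ and $(-1,1)$ and $0$ at their midpoint. Letting the base point $w$ vary near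 $x$, as in \eqref{eq:S}, yields both openness in $x$ and convexity in the direction. For $x,h\in X$ define
\[
d_\circ(x;h)=\liminf_{w\to x,\ s\to0^+}\frac{d(w+sh)-d(w)}s=\sup_{\delta>0}\ \inf_{\substack{w\in U(x,\delta)\\ 0<s\le\delta}}\frac{d(w+sh)-d(w)}s .
\]

\begin{lemma}\label{lem:lower}
Let $X$ be any Banach space.
\begin{enumerate}
\item[(a)] $|d_\circ(x;h)|\le\|h\|$ and $|d_\circ(x;h)-d_\circ(x;k)|\le\|h-k\|$.
\item[(b)] $h\mapsto d_\circ(x;h)$ is positively homogeneous and superadditive, hence concave.
\item[(c)] $x\mapsto d_\circ(x;h)$ is lower semicontinuous.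
\item[(d)] \eqref{eq:S} holds at $x\in\Omega$ with the vector $u\in\partial B$ if and only if $d_\circ(x;u)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $d$ is $1$-Lipschitz, each difference quotient satisfies these bounds. (d) The quotients are at most $1$, so they tend to $1$ if and only if their lower limit is $1$.

(b) Homogeneity follows by replacing $s$ with $\lambda s$. For superadditivity let $\varepsilon>0$ and choose $\delta>0$ such that the quotients in the directions $h$ and $k$ are at least $d_\circ(x;h)-\varepsilon$ and $d_\circ(x;k)-\varepsilon$ for base points in $U(x,\delta)$ and $0<s\le\delta$. Let $\delta'=\delta/(1+\|k\|)$, $w\in U(x,\delta')$ and $0<s\le\delta'$. Then $w+sk\in U(x,\delta)$, and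
\begin{align*}
d(w+sk+sh)-d(w)&=\bigl(d(w+sk+sh)-d(w+sk)\bigr)+\bigl(d(w+sk)-d(w)\bigr)\\
&\ge s\bigl(d_\circ(x;h)+d_\circ(x;k)-2\varepsilon\bigr).
\end{align*}

(c) If $d_\circ(x;h)>c$, then for some $\delta$ the infimum over $U(x,\delta)\times(0,\delta]$ exceeds $c$. For $x'\in U(x,\delta/2)$ the set $U(x',\delta/2)\times(0,\delta/2]$ is contained in $U(x,\delta)\times(0,\delta]$, so $d_\circ(x';h)>c$.
\end{proof}

The best uniform rate of increase near $x$ is
\[
\gamma(x)=\sup_{h\in B}d_\circ(x;h)\in[0,1],\qquad\text{and we put}\qquad A_\varepsilon=\{x\in\Omega:\gamma(x)>1-\varepsilon\}.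
\]

\begin{proposition}\label{prop:gdelta}
Each $A_\varepsilon$, $\varepsilon\in(0,1)$, is open. If $X$ is reflexive, then $R=\{x\in\Omega:\gamma(x)=1\}=\bigcap_{n\ge2}A_{1/n}$.
\end{proposition}

\begin{proof}
A supremum of lower semicontinuous functions is lower semicontinuous, so $A_\varepsilon$ is open by Lemma~\ref{lem:lower}(c). The second equality holds because $\gamma\le1$, and $\gamma=1$ on $R$ by (d). Let $x\in\Omega$ with $\gamma(x)=1$. The sets $C_n=\{h\in B:d_\circ(x;h)\ge1-1/n\}$ are nonempty, decreasing, closed by (a) and convex by (b). Since $X$ is reflexive, there is $u\in\bigcap_nC_n$. Then $1\le d_\circ(x;u)\le\|u\|\le1$, so $u\in\partial B$ and $x\in R$ by (d).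
\end{proof}

It remains to prove that each $A_\varepsilon$ is dense in $\Omega$.

\section{Fr\'echet subgradients of the distance function}\label{sec:sub}

We call $f\in X^*$ a \emph{Fr\'echet subgradient} of $d$ at $w$ if
\[
\liminf_{h\to0}\frac{d(w+h)-d(w)-f(h)}{\|h\|}\ge0 .
\]
Then $tf(h)\le d(w+th)-d(w)+o(t)\le t\|h\|+o(t)$ as $t\to0^+$, so $\|f\|\le1$. Subgradients come from minimization: if $\psi$ is Fr\'echet differentiable at $w$ and $d+\psi$ has a local minimum at $w$, then $d(w+h)-d(w)\ge-\psi'(w)(h)-o(\|h\|)$, so $-\psi'(w)$ is a subgradient.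

The first lemma will keep the caps nonempty. A subgradient bounds $d$ from below near $w$, while a step toward a nearly nearest point bounds $d$ from above. We compare the two bounds for a step of fixed length $t$, and allow the base point and the nearness to be off by $\delta$ much smaller than $\eta t$.

\begin{lemma}\label{lem:cap}
Let $f$ be a Fr\'echet subgradient of $d$ at $w\in\Omega$ and let $\eta>0$. For all sufficiently small $\delta>0$ we have $U(w,\delta)\subset\Omega$ and
\[
f\Bigl(\frac{w'-z}{\|w'-z\|}\Bigr)\ge1-\eta\quad\text{whenever } w'\in U(w,\delta),\ z\in G,\ \|w'-z\|\le d(w')+\delta .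
\]
\end{lemma}

\begin{proof}
Choose $t\in(0,d(w)/2)$ with $d(w+h)\ge d(w)+f(h)-\frac\eta2\|h\|$ for $\|h\|\le t$, and let $0<\delta<d(w)/2$ with $\delta\le\eta t/6$. Since $\delta<d(w)$, the ball $U(w,\delta)$ misses $G$. Let $w',z$ be as stated and $u=(w'-z)/\|w'-z\|$. We have $\|w'-z\|\ge d(w')\ge d(w)-\delta>t$, so $w'-tu$ lies on the segment from $w'$ to $z$ and $\|w'-tu-z\|=\|w'-z\|-t$. Therefore
\begin{align*}
d(w)-tf(u)-\tfrac\eta2t&\le d(w-tu)\le d(w'-tu)+\delta\le\|w'-z\|-t+\delta\\
&\le d(w')-t+2\delta\le d(w)-t+3\delta,
\end{align*}
and $tf(u)\ge t-\frac\eta2t-3\delta\ge(1-\eta)t$.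
\end{proof}

The second lemma is the mean value inequality: slow growth of $d$ along a segment is witnessed by a subgradient at a nearby point. If $d(a+sv)-d(a)<\theta's$, then $g(\sigma)=d(a+\sigma v)-\theta'\sigma$ has its minimum over $[0,s]$ at some $\sigma>0$. This is a minimum along one line only, and it produces no subgradient of $d$ on $X$. We therefore free the argument of $d$ from the segment and tie it back with a smooth penalty, minimizing over pairs $(x,\sigma)$. Reflexivity alone does not give a minimizer, since $d$ need not be weakly lower semicontinuous: for $G=\partial B$ in $\ell^2$ we have $e_n\rightharpoonup0$, $d(e_n)=0$ and $d(0)=1$. Theorem~\ref{thm:dgz} supplies one after a small perturbation.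

\begin{lemma}\label{lem:mean}
Let $X$ be reflexive, $a\in X$, $v\in B$, $s>0$, $\theta\in\mathbb{R}$, and let $W$ be an open set containing the segment $[a,a+sv]$. If $d(a+sv)-d(a)<\theta s$, there are $w\in W$ and a Fr\'echet subgradient $f$ of $d$ at $w$ with $f(v)<\theta$.
\end{lemma}

\begin{proof}
Fix $\theta'<\theta$ with $d(a+sv)-d(a)<\theta's$. Let $g(\sigma)=d(a+\sigma v)-\theta'\sigma$ on $[0,s]$, and put $\mu=g(0)-g(s)>0$ and $M=\max g-\min g+1$. The segment is compact, so there is $r>0$ such that $W$ contains every point within distance less than $r$ of it. Choose an integer $n$ and a number $\tau>0$ with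
\[
r(nr-1)>M,\qquad \frac1{4n}<\frac\mu2,\qquad 2\tau\le\min\Bigl(1,\frac\mu2\Bigr),\qquad\tau\le\theta-\theta' .
\]
Let $|\cdot|_1$ and $N$ be as in Lemma~\ref{lem:renorm}(b). The space $E=X\times\mathbb{R}$ with norm $\max(\|x\|,|\sigma|)$ is reflexive, so it has a Lipschitz $C^1$ bump by Lemma~\ref{lem:renorm}(c). Define
\[
F(x,\sigma)=d(x)-\theta'\sigma+nN(x-a-\sigma v)\quad\text{if }\sigma\in[0,s],\qquad F(x,\sigma)=\infty\quad\text{otherwise.}
\]
This function is continuous on the closed set $X\times[0,s]$, hence lower semicontinuous on $E$, and it is bounded below by $-|\theta'|s$. By Theorem~\ref{thm:dgz} there is a $C^1$ function $\varphi$ with $\sup|\varphi|<\tau$ and $\sup\|\varphi'\|<\tau$ such that $F+\varphi$ has a minimum at some $(w,\sigma)$ with $\sigma\in[0,s]$.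

\emph{Location of the minimum.} Let $y=w-a-\sigma v$ and $\rho=|y|_1\ge\|y\|$. Then $d(w)\ge d(a+\sigma v)-\rho$, and comparing with the point $(a+sv,s)$ gives
\begin{equation}\label{eq:loc}
g(\sigma)-\rho+n\rho^2\le F(w,\sigma)\le F(a+sv,s)+2\tau=g(s)+2\tau .
\end{equation}
Hence $\rho(n\rho-1)\le M$. If $\rho\ge r$, then $\rho(n\rho-1)\ge r(nr-1)>M$; so $\rho<r$ and $w\in W$. If $\sigma=0$, then \eqref{eq:loc} and $\rho-n\rho^2\le\frac1{4n}$ give $\mu\le\frac1{4n}+2\tau<\mu$; so $\sigma\in(0,s]$.

\emph{Optimality conditions.} Fix $\sigma$ and vary $x$. The function $d(x)+nN(x-a-\sigma v)+\varphi(x,\sigma)$ has a minimum at $w$, so the functional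
\[
f(h)=-nN'(y)(h)-\varphi'(w,\sigma)(h,0)
\]
is a Fr\'echet subgradient of $d$ at $w$. Now fix $x=w$ and vary the second variable. The differentiable function $\sigma'\mapsto-\theta'\sigma'+nN(w-a-\sigma'v)+\varphi(w,\sigma')$ has its minimum over $[0,s]$ at $\sigma$, and $\sigma>0$ allows comparison with points to the left, so its derivative there is nonpositive:
\[
-\theta'-nN'(y)(v)+\varphi'(w,\sigma)(0,1)\le0 .
\]
The large term $nN'(y)(v)$ can be eliminated between the two relations. Since $(v,1)$ has norm $1$ in $E$,
\[
f(v)\le\theta'-\varphi'(w,\sigma)(v,1)<\theta'+\tau\le\theta .\qedhere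
\]
\end{proof}

\section{The cutting stops: density of $R$}\label{sec:cut}

In infinite dimensions a careless choice of candidates can go on forever. In $\ell^2$ let $K_k$ be the set of $v\in B$ whose first $k$ coordinates vanish; then $e_k\in K_{k-1}$, and $e_k$ has distance at least $1$ from $K_k$. Choosing the element of least norm prevents this. In a Hilbert space, let $v_k$ have least norm in the convex set $K_{k-1}\subset B$, let $v_{k+1}\in K_k\subset K_{k-1}$, and suppose $y=v_{k+1}-v_k$ has $\|y\|>\eta$. From $\|v_k+ty\|^2\ge\|v_k\|^2$ for $t\in(0,1]$ we get $2\langle v_k,y\rangle+t\|y\|^2\ge0$, so $\langle v_k,y\rangle\ge0$ and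
\[
\|v_{k+1}\|^2=\|v_k\|^2+2\langle v_k,y\rangle+\|y\|^2>\|v_k\|^2+\eta^2 .
\]
This can happen at most $\eta^{-2}$ times in $B$. The next lemma is a qualitative form of this computation. The norm that selects $v_k$ need not be the norm that defines $d$, $B$ and the caps. We are free to take the norm $|\cdot|_0$ of Lemma~\ref{lem:renorm}(a), and this is why the given norm needs no geometric property.

\begin{lemma}\label{lem:select}
Let $X$ be reflexive, let $K_0\supset K_1\supset\cdots$ be nonempty closed bounded convex sets, and for $k\ge1$ let $v_k\in K_{k-1}$ have least $|\cdot|_0$-norm in $K_{k-1}$. Then a subsequence of $(v_k)$ converges in norm to a point of $\bigcap_kK_k$.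
\end{lemma}

\begin{proof}
Choose a subsequence with $v_{k_j}\rightharpoonup v$. Each $K_k$ is weakly closed and contains $v_{k_j}$ as soon as $k_j>k$, so $v\in\bigcap_kK_k$. Since $v\in K_{k-1}$, minimality gives $|v_k|_0\le|v|_0$ for all $k$, and weak lower semicontinuity gives $|v|_0\le\liminf_j|v_{k_j}|_0$. Hence $|v_{k_j}|_0\to|v|_0$, and $v_{k_j}\to v$ in norm by Lemma~\ref{lem:renorm}(a).
\end{proof}

\begin{proposition}\label{prop:dense}
Let $X$ be reflexive and $\eta\in(0,1/3)$. Then $A_{3\eta}$ is dense in $\Omega$.
\end{proposition}

\begin{proof}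
Suppose that $\gamma\le1-3\eta$ on a nonempty open set $V\subset\Omega$. We first show that every candidate is refuted in every open part of $V$:
\begin{quote}
$(\ast)$ For every $v\in B$ and every nonempty open $W\subset V$ there are $w\in W$ and a Fr\'echet subgradient $f$ of $d$ at $w$ with $f(v)<1-2\eta$.
\end{quote}
Take $x\in W$ and $\delta>0$ with $U(x,2\delta)\subset W$. Since $d_\circ(x;v)\le\gamma(x)<1-2\eta$, there are $a\in U(x,\delta)$ and $s\in(0,\delta]$ with $d(a+sv)-d(a)<(1-2\eta)s$. The segment $[a,a+sv]$ lies in $U(x,2\delta)$, and Lemma~\ref{lem:mean} with $\theta=1-2\eta$ gives $(\ast)$.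

Put $W_0=V$ and $K_0=B$. Let $k\ge1$, and suppose that $W_{k-1}\subset V$ is nonempty and open and that $K_{k-1}\subset B$ is nonempty, closed and convex.
\begin{itemize}
\item Let $v_k\in K_{k-1}$ have least $|\cdot|_0$-norm; it exists because $K_{k-1}$ is weakly compact.
\item By $(\ast)$ choose $w_k\in W_{k-1}$ and a Fr\'echet subgradient $f_k$ at $w_k$ with $f_k(v_k)<1-2\eta$.
\item Choose $\delta_k>0$ so small that $W_k=U(w_k,\delta_k)\subset W_{k-1}$ and the conclusion of Lemma~\ref{lem:cap} holds for $f_k,w_k,\eta,\delta_k$.
\item Put $K_k=\{v\in K_{k-1}:f_k(v)\ge1-\eta\}=\{v\in B:f_i(v)\ge1-\eta,\ 1\le i\le k\}$.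
\end{itemize}
The set $K_k$ is closed and convex, and it is nonempty. Indeed, take $w'\in W_k$ and $z\in G$ with $\|w'-z\|\le d(w')+\min_{i\le k}\delta_i$. Because the open sets are nested, $w'\in U(w_i,\delta_i)$ for every $i\le k$, so the unit vector $(w'-z)/\|w'-z\|$ satisfies all $k$ inequalities $f_i\ge1-\eta$. The construction therefore continues for all $k$.

By Lemma~\ref{lem:select} a subsequence of $(v_k)$ converges in norm to some $v\in\bigcap_kK_k$. But $\|f_k\|\le1$ and $v\in K_k$ give, for every $k$,
\[
\|v-v_k\|\ge f_k(v)-f_k(v_k)>(1-\eta)-(1-2\eta)=\eta,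
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:gdelta} and~\ref{prop:dense}, $R$ is a countable intersection of open dense subsets of $\Omega$. So $R$ is a $G_\delta$ set whose complement in $\Omega$ is of first category. An open subset of a complete metric space is a Baire space, so $R$ is dense in $\Omega$. Finally, $\Omega\setminus D\subset\Omega\setminus R$ is of first category.
\end{proof}

\section{The Clarke subdifferential}\label{sec:clarke}

The substitution $w'=w-sh$ preserves the convergence $(w,s)\to(x,0^+)$ and turns $d(w-sh)-d(w)$ into $-(d(w'+sh)-d(w'))$. Hence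
\begin{equation}\label{eq:dual}
d^\circ(x;-h)=-d_\circ(x;h).
\end{equation}
By Lemma~\ref{lem:lower}, $d^\circ(x;\cdot)$ is sublinear and $d^\circ(x;h)\le\|h\|$, so all elements of $\partial^\circ d(x)$ have norm at most $1$. We use the standard facts \cite{Clarke} that $\partial^\circ d(x)$ is nonempty and convex and that $d^\circ(x;h)=\max\{f(h):f\in\partial^\circ d(x)\}$; nonemptiness and the formula are the Hahn--Banach extension theorem for the sublinear function $d^\circ(x;\cdot)$. With \eqref{eq:dual} the formula becomes
\begin{equation}\label{eq:min}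
d_\circ(x;h)=\min\{f(h):f\in\partial^\circ d(x)\}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:clarke}]
Let $x\in R$, with $u\in\partial B$ as in \eqref{eq:S}. Then $d_\circ(x;u)=1$, so \eqref{eq:min} gives $f(u)\ge1$, and thus $\|f\|=1$, for all $f\in\partial^\circ d(x)$.

Conversely, suppose that all $f\in\partial^\circ d(x)$ have norm $1$. Then the nonempty convex set $\partial^\circ d(x)$ is disjoint from the open unit ball of $X^*$. The Hahn--Banach separation theorem gives a functional of norm $1$ in $X^{**}$ that separates the two sets, and by reflexivity it is evaluation at some $u\in\partial B$. Thus $f(u)\ge\sup_{\|g\|<1}g(u)=1$ for all $f\in\partial^\circ d(x)$. By \eqref{eq:min} and Lemma~\ref{lem:lower}(a), $d_\circ(x;u)=1$, and $x\in R$ by Lemma~\ref{lem:lower}(d).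
\end{proof}

\begin{example}
Let $\Omega\subset\mathbb{R}^2$ be the open first quadrant. For the Euclidean norm and for the maximum norm alike, $d(\alpha,\beta)=\min(\alpha,\beta)$ on $\Omega$. At a point $x$ of the diagonal, base points $w$ on either side of it give $d^\circ(x;(\alpha,\beta))\ge\max(\alpha,\beta)$, so $f=(\frac12,\frac12)\in\partial^\circ d(x)$. In the Euclidean case $\|f\|=1/\sqrt2$ and $x\notin R$; in fact $d'_G(x)(\alpha,\beta)=\min(\alpha,\beta)\le1/\sqrt2$ on the unit circle, so $x\notin D$. For the maximum norm, $\|f\|=\frac12+\frac12=1$, and \eqref{eq:S} holds on all of $\Omega$ with $u=(1,1)$.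
\end{example}

\section{Nonreflexive spaces}\label{sec:nonrefl}

For a half-space the distance function is affine on the complement, and $D\ne\emptyset$ says that the defining functional attains its norm. James' theorem states that in a nonreflexive Banach space some functional does not: there is $f\in X^*$ with $\|f\|=1$ and $f(y)<1$ for all $y\in\partial B$.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $X$ be nonreflexive, let $f$ be as above, and let $G=\{x:f(x)\le0\}$, which is closed, nonempty and different from $X$. Let $f(x)>0$. For $z\in G$ we have $\|x-z\|\ge f(x-z)\ge f(x)$. For $y\in\partial B$ with $f(y)>0$, the point $z=x-\frac{f(x)}{f(y)}y$ has $f(z)=0$ and $\|x-z\|=f(x)/f(y)$; since $f(y)$ can be taken arbitrarily close to $1$, we get $d(x)\le f(x)$. So $d=f$ on the open set $\Omega=\{f>0\}$, and $d'_G(x)(y)=f(y)<1$ for all $x\in\Omega$ and $y\in\partial B$. Thus $D=\emptyset$.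

This shows that (iii) implies (i). Theorem~\ref{thm:main} shows that (i) implies (ii). If $G\ne X$, then $\Omega$ is a nonempty Baire space, in which the empty set is not residual; so (ii) implies (iii).
\end{proof}

\begin{remark}
In this example $d_\circ(x;h)=d^\circ(x;h)=f(h)$ for $x\in\Omega$. Hence $\gamma=1$ on $\Omega$ and every $A_\varepsilon$ equals $\Omega$, but the supremum defining $\gamma$ is never attained: of the uses of reflexivity in the proof of Theorem~\ref{thm:main}, the one whose conclusion fails here is the merging of directions in Proposition~\ref{prop:gdelta}. Also $\partial^\circ d(x)=\{f\}$ with $\|f\|=1$ while $R=\emptyset$, so Theorem~\ref{thm:clarke} needs reflexivity too.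
\end{remark}

\begin{thebibliography}{9}

\bibitem{Clarke}
Clarke, \emph{Optimization and Nonsmooth Analysis}.

\bibitem{DGZ}
Deville, Godefroy and Zizler, J. Funct. Anal. \textbf{111} (1993).

\bibitem{GNP}
\emph{Existence of generalized nearest points},
\texttt{https://www.projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?urlid=\allowbreak 10.11650\%2Ftwjm\%2F1500407521},
doi:10.11650/twjm/1500407521.

\bibitem{Troyanski}
Troyanski, Studia Math. \textbf{37} (1971).

\end{thebibliography}
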